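# A random walk that keeps its clock: powers of averages of unitary representations

## 1. A tower of clocks with dials

Let $\mathbb T=\mathbb R/\mathbb Z$. For $j\ge 1$ put
$$p_j=2^{-j-1},\qquad K_j=2^{j+10},\qquad L_j=\frac{K_j}{2p_j}=2^{2j+10},\qquad \ell_j=L_j+1,$$
and let $I_0=[-\tfrac18,\tfrac18)$ and $I_1=I_0+\tfrac12=[\tfrac38,\tfrac58)$ in $\mathbb T$. These two arcs are disjoint. Our space is
$$\Omega=\{(j,\tau,y):\ j\ge 1,\ \tau\in\mathbb Z/\ell_j=\{0,\dots,L_j\},\ y\in\mathbb T\},$$
with the measure $m$ that is Lebesgue measure of total mass $1$ on each circle $\{(j,\tau)\}\times\mathbb T$. The points with first coordinate $j$ form stage $j$. Think of a stage as a clock: $\tau$ is the hand, which has $\ell_j$ positions, and $y$ is a dial. Four kinds of maps act on $\Omega$; all are $m$-preserving Borel bijections.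

* The tick: $c^0(j,\tau,y)=(j,\tau+1 \bmod \ell_j,\,y)$.
* The doors: $\sigma$ is the involution that exchanges $(j,L_j,y)$ with $(j+1,0,y-\tfrac12)$ for all $j\ge1$ and $y\in I_1$, and fixes all other points. It is well defined because the sets $\{(j,L_j)\}\times I_1$ and $\{(j+1,0)\}\times I_0$, $j\ge1$, are pairwise disjoint.
* The tick with doors: $c=\sigma\circ c^0$.
* The dial turns: for $j\ge 1$, $r_j(j,\tau,y)=(j,\tau,y+1/K_j)$, and $r_j$ is the identity on all other stages.

So there is one door between stage $j$ and stage $j+1$. It sits at the last hand position of stage $j$, and it opens only if the dial is in $I_1$. Whoever passes has the dial turned back by a half turn and arrives in stage $j+1$ at hand position $0$ with dial in $I_0$.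

Let us follow $c$ by hand. If $y\in I_0$, then $(1,0,y)\mapsto(1,1,y)\mapsto\dots\mapsto(1,L_1,y)\mapsto(1,0,y)$: no door is met, and the point runs around a cycle of length $\ell_1$. If $y\in I_1$, then
$$(1,0,y)\mapsto\dots\mapsto(1,L_1-1,y)\mapsto(2,0,y-\tfrac12)\mapsto\dots\mapsto(2,L_2,y-\tfrac12)\mapsto(1,L_1,y)\mapsto(1,0,y).$$
Indeed $c^0(1,L_1-1,y)=(1,L_1,y)$ is carried by $\sigma$ to $(2,0,y-\frac12)$; and $c^0(2,L_2,y-\frac12)=(2,0,y-\frac12)$ is carried by $\sigma$ back to $(1,L_1,y)$. This is a single cycle of length $\ell_1+\ell_2$. Under $c$ alone no point escapes to infinity.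

Now add randomness. At each time apply $c$; with probability $p_j$ apply $r_j$ just before it (one index $j$ at most per time step). A point in stage $j$ notices only $r_j$. If it enters at $(j,0,y)$ with $y$ near $0$, it needs $L_j$ ticks to reach the door, and during these ticks the expected number of dial turns is $L_jp_j=K_j/2$. Since each turn is by $1/K_j$, the dial advances by about a half turn, and the point reaches the door with dial near $\frac12$, inside $I_1$. It passes, arrives with dial near $0$, and everything repeats in stage $j+1$. The dial position is random, but the random numbers only influence the dial. As long as no door is missed, the pair $(j,\tau)$ at time $n$ is a deterministic function of $n$.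

This is what the tower is for. A small arc of dial positions, carried along by the walk, is at time $n$ with high probability spread inside one circle of mass $1$, and hence its average keeps an $L^2$ norm bounded below. Yet we shall see that no nonzero function in $L^2(\Omega)$ is invariant under the group that the walk generates. For averages of unitary representations this is the behavior that one would like to exclude, and the tower shows that it cannot be excluded.

## 2. Averages $P_\mu$, aperiodicity, and the two theorems

Let $G$ be a locally compact Hausdorff group and $\mu$ a regular probability measure on $G$. We say that $\mu$ is supported on a closed set $H$ if $\mu(H)=1$. For a continuous unitary representation $\pi$ of $G$ in a Hilbert space $\mathfrak H$, the $\mu$-average is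
$$P_\mu=\int_G\pi(g)\,\mu(dg),\qquad \langle P_\mu v,u\rangle=\int_G\langle\pi(g)v,u\rangle\,\mu(dg).$$
It is a contraction, and $P_\mu^n=P_{\mu^n}$, where $\mu^n$ is the convolution power, that is, the law of a product of $n$ independent elements with law $\mu$. We write $\xrightarrow{s}$ for convergence in the strong operator topology.

**Definition (adapted, aperiodic).** $\mu$ is adapted if it is not supported on a proper closed subgroup of $G$. It is aperiodic if it is adapted and not supported on a coset of a proper closed normal subgroup of $G$.

On $\mathbb Z$, $\delta_2$ is not adapted. The measure $\delta_1$ is adapted but not aperiodic, since it lives on a coset of $\{0\}$. The measure $\frac12(\delta_0+\delta_1)$ is aperiodic: a coset that contains $0$ is a subgroup, and one that contains $1$ as well is $\mathbb Z$. On $S_3$, the uniform measure on the three transpositions is adapted but lives on a coset of $A_3$; in the sign representation $P_\mu=-1$, so $P_\mu^n$ does not converge.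

**Definition (spread out).** $\mu$ is spread out if for some $n$ the power $\mu^n$ is nonsingular with respect to Haar measure.

On a discrete group every $\mu$ is spread out. On $\mathbb R$, the measure $\frac13(\delta_0+\delta_1+\delta_{\sqrt2})$ is aperiodic, because a coset that contains $0$ is a subgroup, and a closed subgroup that contains $1$ and $\sqrt2$ is $\mathbb R$. It is not spread out, since its powers are purely atomic.

**Definition ([SIN]).** $G$ is a [SIN] group if $e$ has a base of neighborhoods invariant under all inner automorphisms.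

Abelian and discrete groups are [SIN]. The group of maps $x\mapsto ax+b$ of $\mathbb R$, $a>0$, is not: conjugating the translation by $b\neq0$ with the dilation by $a$ gives the translation by $ab$, so an invariant neighborhood of $e$ lies in no compact set.

By the mean ergodic theorem, $\frac1n\sum_{i=1}^nP_\mu^i\xrightarrow{s}F_\mu$, the orthogonal projection onto the fixed vectors of $P_\mu$. From here on $\mu$ is adapted. Then these are exactly the fixed vectors of $\pi$. Indeed, if $P_\mu v=v$, then
$$\int\|\pi(x)v-v\|^2\mu(dx)=2\|v\|^2-2\,\mathrm{Re}\,\langle P_\mu v,v\rangle=0,$$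
so $\pi(x)v=v$ for $\mu$-almost every $x$; the stabilizer of $v$ is a closed subgroup of full measure, hence $G$. The converse is clear.

Can one drop the Cesàro averages? Aperiodicity is necessary for this. Suppose that $\mu$ is supported on $gM$ with $M$ proper, closed and normal. In the regular representation of $G/M$ on $L^2(G/M)$, viewed as a representation of $G$, the average is the single unitary operator of $gM$. If the powers of a unitary operator converged strongly to $F_\mu$, then $F_\mu$ would be isometric, so $F_\mu=1$ and $G$ would act trivially on $L^2(G/M)$; this is false for $M\ne G$.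

The theorem of Derriennic and Lin says that if $\mu$ is aperiodic and spread out, then $P_\mu^n\xrightarrow{s}F_\mu$ for every continuous unitary representation. The spread-out assumption is not needed for compact and abelian groups, and it can also be disposed of for [SIN] groups, nilpotent groups, some solvable algebraic groups, and identity excluding groups. The paper "On The Asymptotic Behaviour Of Iterates Of Averages Of Unitary Representations" (doi:10.1215/ijm/1258138503) is the source of the problem, which is stated as an open question: is the assumption needed at all? The answer is that it cannot be dropped.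

**Theorem 1.** There are a second countable, totally disconnected locally compact group $G$ that is an increasing union of compact open subgroups (hence amenable and unimodular), an aperiodic purely atomic probability measure $\mu$ on $G$, a continuous unitary representation $\pi$ of $G$ with no nonzero fixed vector, and a vector $v$ fixed by an open subgroup, such that
$$\|P_\mu^nv\|\ \ge\ \tfrac1{16}\qquad\text{for all }n\ge0.$$
Hence $P_\mu^n$ does not converge strongly to $F_\mu=0$.

The second theorem says what remains true in general. Write $\pi(f)=\int f(g)\pi(g)\,dg$ for $f\in L^1(G)$, with $dg$ a left Haar measure.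

**Theorem 2.** Let $G$ be any locally compact group, $\mu$ an aperiodic regular probability measure on $G$, and $\pi$ any continuous unitary representation in $\mathfrak H$.

(a) For every $f\in L^1(G)$: $\pi(f)P_\mu^n\xrightarrow{s}\pi(f)F_\mu=\big(\int f\big)F_\mu$.

(b) For $v\in\mathfrak H$: $P_\mu^nv\to F_\mu v$ in norm if and only if $\lim_{g\to e}\sup_n\|\pi(g)P_\mu^nv-P_\mu^nv\|=0$.

(c) Consequently $P_\mu^n\to F_\mu$ weakly always, and strongly if $\mu$ is spread out (Derriennic–Lin) or $G$ is [SIN].

## 3. Abelian and compact groups by hand

Suppose first that $G$ is abelian. By the spectral theorem $\pi$ is given by a projection-valued measure $E$ on the dual group $\widehat G$, and $P_\mu=\int\hat\mu(\chi)\,E(d\chi)$ with $\hat\mu(\chi)=\int\chi\,d\mu$. By monotone convergence,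
$$\|P_\mu^nv\|^2=\int|\hat\mu(\chi)|^{2n}\,\langle E(d\chi)v,v\rangle\ \downarrow\ \langle E(\{|\hat\mu|=1\})v,v\rangle.$$
If $|\hat\mu(\chi)|=1$, then $\chi$ is constant $\mu$-almost everywhere, so $\mu$ lives on a coset of $\ker\chi$. By aperiodicity $\ker\chi=G$, that is, $\chi=1$. So the limit is $\|F_\mu v\|^2$. Applied to $v-F_\mu v$ this gives $P_\mu^nv\to F_\mu v$.

Next let $G$ be compact. Then $\pi$ is a direct sum of finite-dimensional irreducible representations, and since the $P_\mu^n$ are contractions it is enough to treat one nontrivial irreducible summand. If $P_\mu^n\not\to0$ there, then the contraction $P_\mu$ has an eigenvector $P_\mu v=\lambda v$ with $|\lambda|=1$ and $\|v\|=1$. Equality in $|\int\langle\pi(x)v,v\rangle\mu(dx)|\le 1$ forces $\pi(x)v=\lambda v$ for $\mu$-almost every $x$. The closed subgroup $\{x:\pi(x)v\in\mathbb Cv\}$ has full measure, so it is $G$. By irreducibility the summand is a character $\chi$, with $\chi=\lambda$ almost everywhere; so $\mu$ lives on a coset of $\ker\chi$ and $\chi=1$, a contradiction.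

Both arguments find a vector or a character that is an actual limit object for $P_\mu^nv$, and then they feed it to aperiodicity. In an infinite-dimensional representation of a general group, $P_\mu^nv$ need have no norm-convergent subsequence, and there is no limit vector. The natural way out is to take limits of matrix coefficients instead. We carry this out now; it proves Theorem 2, and it shows exactly what is lost.

## 4. Smoothing on the left: proof of Theorem 2

Notation: $\Delta$ is the modular function, $|O|$ is the Haar measure of $O$, and $f^*(g)=\Delta(g)^{-1}\overline{f(g^{-1})}$. We use the textbook facts $\|\pi(f)\|\le\|f\|_1$, $\pi(f*k)=\pi(f)\pi(k)$, $\pi(f)^*=\pi(f^*)$, $\int f*k=\int f\int k$, $\int f^*=\overline{\int f}$. We also use $\pi(\delta_g*f)=\pi(g)\pi(f)$ and $\pi(f*\delta_g)=\pi(f)\pi(g)$, where $g\mapsto\delta_g*f$ and $g\mapsto f*\delta_g$ are norm continuous into $L^1(G)$ and preserve $\|f\|_1$ and $\int f$. Write $P=P_\mu$.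

**Reduction for (a).** The fixed vectors and their orthogonal complement are $\pi$-invariant subspaces, and on a fixed vector $u$ we have $\pi(f)P^nu=(\int f)u$ for all $n$. So assume that $\pi$ has no nonzero fixed vector; then $F_\mu=0$. Fix $v$ and put $w_n=P^nv$. Suppose, for contradiction, that $\|\pi(f_0)w_n\|\not\to0$ for some $f_0\in L^1(G)$. Then this norm is at least some $\varepsilon>0$ on an infinite set of $n$; choose a free ultrafilter $\mathcal U$ on $\mathbb N$ that contains this set, so that $\lim_{\mathcal U}\|\pi(f_0)w_n\|>0$.

**Step 1: a dense group of elements moves $w_n$ less and less.** Let $N=\{g:\|\pi(g)w_n-w_n\|\to0\}$. This is a subgroup, since $\|\pi(gh)w-w\|\le\|\pi(h)w-w\|+\|\pi(g)w-w\|$ and $\|\pi(g^{-1})w-w\|=\|\pi(g)w-w\|$. We claim that $\overline N=G$. Since $Pw_n=w_{n+1}$,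
$$\int\|\pi(x)w_n-w_{n+1}\|^2\mu(dx)=\|w_n\|^2-2\,\mathrm{Re}\langle Pw_n,w_{n+1}\rangle+\|w_{n+1}\|^2=\|w_n\|^2-\|w_{n+1}\|^2.$$
The right side telescopes, so $\sum_n\|\pi(x)w_n-w_{n+1}\|^2<\infty$ for $\mu$-almost every $x$, and the Borel set $Z=\{x:\|\pi(x)w_n-w_{n+1}\|\to0\}$ has $\mu(Z)=1$. Write $\approx$ if a difference tends to $0$ in norm. If $x,y\in Z$, then $\pi(x)w_n\approx w_{n+1}\approx\pi(y)w_n$, so $x^{-1}y\in N$. If $g\in N$ and $z\in Z$, then
$$\pi(zgz^{-1})w_{n+1}\approx\pi(zg)w_n\approx\pi(z)w_n\approx w_{n+1},$$
$$\pi(z^{-1}gz)w_n\approx\pi(z^{-1}g)w_{n+1}\approx\pi(z^{-1})w_{n+1}\approx w_n.$$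
So $N$, and hence $\overline N$, is normalized by the group generated by $Z$. The closure of that group is a closed subgroup of full measure, hence $G$. The normalizer of a closed subgroup $H$ is closed, because it consists of the $g$ with $ghg^{-1}\in H$ and $g^{-1}hg\in H$ for all $h\in H$. So $\overline N$ is normal in $G$. Fix $z_0\in Z$. Then $Z\subset z_0N\subset z_0\overline N$, so $\mu$ is supported on a coset of $\overline N$, and aperiodicity gives $\overline N=G$.

**Step 2: the limiting coefficient functional is a multiple of the integral.** Put $\Phi(f)=\lim_{\mathcal U}\langle\pi(f)w_n,w_n\rangle$, a linear functional on $L^1(G)$ with $|\Phi(f)|\le\|f\|_1\|v\|^2$ and $\Phi(f^*)=\overline{\Phi(f)}$. For $g\in N$ we have $\pi(f*\delta_g)w_n=\pi(f)\pi(g)w_n\approx\pi(f)w_n$, so $\Phi(f*\delta_g)=\Phi(f)$. Both sides are continuous in $g$ and $N$ is dense, so this holds for every $g\in G$. For $k\in C_c(G)$, $f*k=\int k(g)\,f*\delta_g\,dg$ as an $L^1(G)$-valued integral. Hence $\Phi(f*k)=\Phi(f)\int k$, and by density this holds for all $k\in L^1(G)$. Applying it to $(a*b)^*=b^**a^*$ and taking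 conjugates, $\Phi(a*b)=\Phi(b)\int a$. Comparing the two formulas, $\Phi(a)\int b=\Phi(b)\int a$ for all $a,b$. Therefore
$$\Phi(f)=c'\int f\qquad(f\in L^1(G)) \tag{1}$$
for a constant $c'$. Finally $c'\,|\int f_0|^2=\Phi(f_0^**f_0)=\lim_{\mathcal U}\|\pi(f_0)w_n\|^2>0$, so $c'>0$.

**Step 3: smoothed vectors that are almost invariant and still see $w_n$.** Take $0\le h\in C_c(G)$ with $\int h=1$ and put $y_n=\pi(h)w_n$. By (1), $\lim_{\mathcal U}\|y_n\|^2=\Phi(h^**h)=c'$ and $\lim_{\mathcal U}\langle w_n,y_n\rangle=\overline{\Phi(h)}=c'$. For $g\in G$ let $k=\delta_g*h-h$; then $\int k=0$, so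
$$\lim_{\mathcal U}\|\pi(g)y_n-y_n\|^2=\lim_{\mathcal U}\|\pi(k)w_n\|^2=\Phi(k^**k)=c'\Big|\int k\Big|^2=0.$$
We need to integrate this over $g$, and ultrafilter limits do not commute with integrals in general, so we want uniformity. We have
$$\big|\,\|\pi(g)y_n-y_n\|-\|\pi(g')y_n-y_n\|\,\big|\le\|\delta_g*h-\delta_{g'}*h\|_1\,\|v\|.$$
So these functions of $g$ are equicontinuous, uniformly in $n$, and by a finite cover the convergence along $\mathcal U$ is uniform on compact sets. Given $\varepsilon>0$, regularity of $\mu$ gives a compact $Q$ with $\mu(Q)>1-\varepsilon$. Since $P^*=\int\pi(x^{-1})\mu(dx)$,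
$$\|P^*y_n-y_n\|\le\int\|\pi(x^{-1})y_n-y_n\|\,\mu(dx)\le\sup_{x\in Q}\|\pi(x^{-1})y_n-y_n\|+2\varepsilon\|h\|_1\|v\|.$$
Hence $\lim_{\mathcal U}\|P^*y_n-y_n\|=0$. As $P^*$ is a contraction, $\|P^{*k}y_n-y_n\|\le k\|P^*y_n-y_n\|$, which also tends to $0$ along $\mathcal U$ for each $k$.

**Step 4: contradiction with the mean ergodic theorem.** For each $k\ge0$, $\langle w_{n+k},y_n\rangle=\langle w_n,P^{*k}y_n\rangle$, and its $\mathcal U$-limit is $c'$ by Step 3. Averaging over $0\le k<M$,
$$c'=\lim_{\mathcal U}\Big\langle P^n\Big(\frac1M\sum_{k<M}P^kv\Big),\,y_n\Big\rangle\le\Big\|\frac1M\sum_{k<M}P^kv\Big\|\,\sqrt{c'}.$$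
As $M\to\infty$ the right side tends to $0$, because $F_\mu=0$. This contradicts $c'>0$ and proves (a).

**Proof of (b).** If $P^nv=F_\mu v+u_n$ with $u_n\to0$, then $\|\pi(g)P^nv-P^nv\|\le2\|u_n\|$, since $F_\mu v$ is fixed by $\pi$. This is small for large $n$ and all $g$; the finitely many other $n$ are handled by continuity of $\pi$. Conversely, given $\varepsilon>0$ take a compact neighborhood $O$ of $e$ with $\|\pi(g)P^nv-P^nv\|\le\varepsilon$ for all $g\in O$ and all $n$, and let $f=1_O/|O|$. Then $\|\pi(f)P^nv-P^nv\|\le\varepsilon$ for all $n$, while $\pi(f)P^nv\to F_\mu v$ by (a). So $\limsup_n\|P^nv-F_\mu v\|\le\varepsilon$.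

**Proof of (c).** We may restrict to the complement of the fixed vectors, so $F_\mu=0$.

Weak convergence: $\langle P^nv,\pi(f)u\rangle=\langle\pi(f^*)P^nv,u\rangle\to0$ by (a). The vectors $\pi(f)u$ span a dense subspace, since $\pi(1_O/|O|)u\to u$ as $O$ shrinks to $e$; and $\|P^nv\|\le\|v\|$.

Spread-out case: some $\mu^k$ has a Lebesgue decomposition $\mu^k=f\,dg+\nu$ with $0\le f\in L^1(G)$, $\nu\ge0$ and $\|\nu\|=1-\int f<1$. Let $\gamma=\lim_n\|P^nv\|$, which exists because the norms decrease. Since $P^{n+k}v=\pi(f)P^nv+\int\pi(x)P^nv\,\nu(dx)$, we get $\|P^{n+k}v\|\le\|\pi(f)P^nv\|+\|\nu\|\,\|P^nv\|$. So $\gamma\le\|\nu\|\gamma$ by (a), and $\gamma=0$.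

[SIN] case: invariant neighborhoods that lie in compact sets have compact invariant closures, and by regularity of the topology these closures $O$ still form a base at $e$. From $gOg^{-1}=O$ and $0<|O|<\infty$ we get $\Delta=1$. So conjugations preserve Haar measure, and for $f=1_O/|O|$ we have $\pi(g)\pi(f)\pi(g)^{-1}=|O|^{-1}\int_O\pi(gxg^{-1})\,dx=\pi(f)$. Hence $\pi(f)$ commutes with $P$, and $P^n\pi(f)v=\pi(f)P^nv\to0$. Since $\pi(f)v\to v$ as $O$ shrinks and the $P^n$ are contractions, $P^nv\to0$. This completes the proof of Theorem 2.

Where does this stop short of strong convergence? In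
$$\|P^nv\|\le\|\pi(f)P^nv\|+\|P^nv-\pi(f)P^nv\|$$
the first term tends to $0$. For the second term we know that $\|\pi(g)w_n-w_n\|\to0$ for $g$ in the dense group $N$, but with no uniformity near $e$, and $N$ may well be a Haar null set. By (b), uniformity near $e$ is not a technical convenience: it is equivalent to what we want. A counterexample must therefore have elements $g$ arbitrarily close to $e$ that move $P^nv$ by a fixed amount, for suitable $n=n(g)$.

## 5. Why the dial turns by many small steps

How should one build such a thing? We want a walk with a clock, as in Section 1, such that advancing the clock can be done by elements close to $e$. The clock tick $c$ should be an infinite product of pieces $c_j$ with disjoint supports, where $c_j\to e$ and the $c_j$ generate a compact group $C$. But then $c$ alone does not suffice: if $\mu$ lives on the compact group $C$, then Section 3 gives convergence. In the tower this is visible, since every cycle of $c$ is confined to one or two neighboring stages.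

So a second kind of element has to push the walk from the region of one piece to the region of the next. The first attempt is a switch: let $r_j$ turn the dial by $\frac12$ in one go, with probability $p_j>0$ per step. The point passes the next door in the planned way if and only if the number $N_j$ of turns in its $L_j$ steps is odd. If $N_j$ is binomial with parameters $L_j$, $p_j<\frac12$, then
$$P(N_j\text{ odd})=\tfrac12\big(1-(1-2p_j)^{L_j}\big)<\tfrac12 .$$
No choice of $L_j$ helps. The probability that the first $j$ doors are all passed on schedule is below $2^{-j}$, and the argument of Section 1 gives no lower bound for $\|P_\mu^nv\|$.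

What saves the day is that inside a stage $r_j$ commutes with $c^0$, so only the number of turns matters and not their times; and a binomial number, while unpredictable modulo $2$, is predictable up to a small relative error. If the half turn is composed of $K_j/2$ steps of size $1/K_j$, the final angle has variance at most $1/(2K_j)$. These variances are summable over $j$, and the errors can be absorbed by doors of fixed width. That is the design of Section 1. The pieces $c_j$ also have to appear in $\mu$, to make it aperiodic, but they can be so rare that with high probability none of them occurs during the one lap in which it would do harm.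

## 6. The pieces $c_j$ and the locally compact group

**Step 1: cutting $c$ into pieces.** Let $R_0=\{(1,\tau,y):y\in I_0\}$ and, for $j\ge1$,
$$R_j=\{(j,\tau,y):y\notin I_0\}\ \cup\ \{(j+1,\tau,y):y\in I_0\}.$$
The sets $R_j$, $j\ge0$, partition $\Omega$: a point $(j,\tau,y)$ lies in $R_j$ if $y\notin I_0$ and in $R_{j-1}$ if $y\in I_0$. They are $c^0$-invariant, because $c^0$ changes neither $j$ nor $y$. They are $\sigma$-invariant, because $\sigma$ pairs $(j,L_j,y)$, $y\in I_1$, which lies in $R_j$ as $I_0\cap I_1=\emptyset$, with $(j+1,0,y-\frac12)$, which lies in $R_j$ as $I_1-\frac12=I_0$. So each $R_j$ is $c$-invariant. Let $c_j$ equal $c$ on $R_j$ and the identity elsewhere.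

**Step 2: the cycles of $c_j$.** On $R_0$ no door is met, and the cycles of $c_0$ are $\{(1,\tau,y)\}_\tau$, of length $\ell_1$. Let $j\ge1$. If $y\notin I_0\cup I_1$, then $\{(j,\tau,y)\}_\tau$ meets no door and is a cycle of length $\ell_j$. If $y\in I_1$, then $\sigma$ acts on the two $c^0$-cycles $\{(j,\tau,y)\}_\tau$ and $\{(j+1,\tau,y-\frac12)\}_\tau$ as one transposition that exchanges a point of the first with a point of the second; following $c=\sigma c^0$ as in Section 1, we see a single cycle of length $\ell_j+\ell_{j+1}$. This exhausts $R_j$. Hence every $c_j$ has finite order, and: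

$$\begin{aligned}&\text{for all }j\ge1\text{ and }y,\ \text{the points }(j,\tau,y),\ \tau\in\mathbb Z/\ell_j,\ \text{lie in one cycle}\\&\text{of }c_j\ (\text{if }y\notin I_0)\ \text{or of }c_{j-1}\ (\text{if }y\in I_0).\end{aligned}\tag{2}$$

**Step 3: the group.** For $k\ge-1$ let $V_k=\prod_{j>k}\langle c_j\rangle$, the full direct product, which acts faithfully on $\Omega$: the element $(c_j^{m_j})_j$ acts on $R_j$ as $c_j^{m_j}$, and trivially on the $R_i$ with $i\le k$. Let $C=V_{-1}$. This is an abelian group, and $c=(c_j)_{j\ge0}\in C$. For $k\ge0$ let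
$$F_k=\langle c_0,\dots,c_k,r_1,\dots,r_k\rangle,\qquad B_k=R_0\cup\dots\cup R_k.$$
Explicitly, $B_k$ consists of the stages $1,\dots,k$ together with the points $(k+1,\tau,y)$, $y\in I_0$. So $r_1,\dots,r_k$ and $c_0,\dots,c_k$ are the identity off $B_k$, and so is every element of $F_k$; elements of $V_k$ are the identity on $B_k$. Therefore $F_k$ and $V_k$ commute and intersect trivially, and $G_k=F_kV_k\cong F_k\times V_k$ is a group. Since $V_k=\langle c_{k+1}\rangle V_{k+1}$ and $F_k\langle c_{k+1}\rangle\subset F_{k+1}$, we have $G_k\subset G_{k+1}$. Put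
$$G=\bigcup_kG_k,\qquad F=\bigcup_kF_k.$$
As $G_0=\langle c_0\rangle V_0=C$, we have $C\subset G$ and $G=FC$; and $F$ is countable. All elements of $G$ are $m$-preserving Borel bijections.

**Step 4: the topology.** Declare the subgroups $V_k$ to be a neighborhood base at $e$. They decrease, and their intersection is trivial because $\bigcup_kB_k=\Omega$. For a group topology we need that conjugation by any fixed $g$ is continuous at $e$. Let $g=fh$ with $f\in F_k$, $h\in V_k$, and let $l\ge k$. Then $V_l\subset V_k$ commutes with $F_k$, and it commutes with $h$ because $C$ is abelian. So $gV_lg^{-1}=V_l$ for all $l\ge k$, and we obtain a Hausdorff group topology in which the $V_k$ are open subgroups. On the open subgroup $C$ it is the product topology of the finite discrete groups $\langle c_j\rangle$, so $C$ is compact, second countable and totally disconnected. Since $G=FC$ is a countable union of cosets of $C$, the group $G$ is locally compact, totally disconnected, $\sigma$-compact and second countable.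

**Step 5: $G$ is an increasing union of compact open subgroups.** We show that $F_k$ is finite. Since $F_0\subset F_1$, let $k\ge1$. Consider the finitely many intervals $\{(i,\tau)\}\times[\frac a{K_k},\frac{a+1}{K_k})$, $a\in\mathbb Z/K_k$, that lie in $B_k$. As $8\mid K_k$, the endpoints of $I_0$ and $I_1$ are multiples of $1/K_k$, so these intervals partition $B_k$, and the sets $R_0,\dots,R_k$ and the doors inside them are unions of such intervals. Each generator of $F_k$ maps each interval onto another one by a translation in $y$: the translation is by $0$ or $\pm\frac12$ for the $c_i$, and by $0$ or $1/K_i$ for $r_i$, which is a multiple of $1/K_k$ because $K_i\mid K_k$ for $i\le k$. So $F_k$ permutes the intervals. An element that maps each interval to itself acts on it by a translation onto itself, so it is trivial. Thus $F_k$ embeds in a finite symmetric group. Hence $G_k=F_kV_k$ is compact, and it is open because it contains $V_k$.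

It follows that $G$ is unimodular: the modular function is a continuous homomorphism to $(0,\infty)$ and so is trivial on each compact group $G_k$. And $G$ is amenable: the means $\phi\mapsto|G_k|^{-1}\int_{G_k}\phi$ on $L^\infty(G)$ are invariant under left translation by $G_k$, so any weak$^*$ cluster point, as $k\to\infty$, is a left invariant mean.

## 7. The representation on $L^2(\Omega)$ has no fixed vector

Let $\mathfrak H=L^2(\Omega,m)$ and $\pi(g)v=v\circ g^{-1}$, a unitary representation. It is continuous: elements $g\in V_k$ are the identity on $B_k$, so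
$$\|\pi(g)v-v\|\le2\|v1_{\Omega\setminus B_k}\|\to0\qquad(k\to\infty).$$

Let $f\in\mathfrak H$ be $\pi(G)$-invariant; we show $f=0$, using in turn the pieces $c_j$ within a stage, the doors, and the dial turns.

**Step 1: $f$ does not depend on the hand.** By (2), any two points $(j,\tau,y)$, $(j,\tau',y)$ are related by a power of $c_j$ or of $c_{j-1}$, and $f$ is almost everywhere invariant under each of these countably many maps. So $f(j,\tau,y)=f_j(y)$ almost everywhere.

**Step 2: the doors relate neighboring stages.** For $y\in I_1$ we have $c_j(j,L_j-1,y)=\sigma(j,L_j,y)=(j+1,0,y-\frac12)$, so $f_j(y)=f_{j+1}(y-\frac12)$ for almost every $y\in I_1$.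

**Step 3: the dial turns equalize the norms.** Invariance under $r_j$ says that $f_j$ is $1/K_j$-periodic. As $\frac14$ is a multiple of $1/K_j$, $\int_I|f_j|^2=\frac14\|f_j\|^2$ for each arc $I$ of length $\frac14$. With Step 2,
$$\tfrac14\|f_j\|^2=\int_{I_1}|f_j|^2=\int_{I_0}|f_{j+1}|^2=\tfrac14\|f_{j+1}\|^2 .$$
So all norms $\|f_j\|$ are equal. Since $\|f\|^2=\sum_j\ell_j\|f_j\|^2<\infty$, they are $0$, and $f=0$.

## 8. An aperiodic measure that always ticks

For $j\ge0$ put $q_j=2^{-3j-20}$. Since $\sum_{j\ge1}p_j=\frac12$ and $\sum_{j\ge0}q_j<\frac12$, we may define the probability measure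
$$\mu=\sum_{j\ge1}p_j\,\delta_{cr_j}+\sum_{j\ge0}q_j\,\delta_{cc_j}+\Big(\tfrac12-\sum_{j\ge0}q_j\Big)\delta_c .$$
Its atoms are pairwise distinct: $r_j$ moves exactly the points of stage $j$ and keeps $(j,\tau)$; $c_j$ moves exactly the points of $R_j$ and always changes $(j,\tau)$.

**Adapted.** A closed subgroup of full measure contains all atoms $c,cr_j,cc_j$, hence all $r_j$ and $c_j$, hence $F$. It also contains the closure of the group generated by the $c_j$, which is $C$, since elements with finitely many nontrivial coordinates are dense in a product. So it contains $FC=G$.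

**Aperiodic.** If $\mu$ is supported on a coset $gM$ with $M$ closed and normal, then $c,cr_j,cc_j\in gM$, so $r_j=c^{-1}(cr_j)\in M$ and $c_j=c^{-1}(cc_j)\in M$. As before, $M\supset FC=G$.

Since $\mu$ is adapted, the fixed vectors of $P_\mu$ are those of $\pi$, so $F_\mu=0$ by Section 7. Note that $\mu$ is not spread out, as Theorem 2(c) will demand: each $\mu^n$ is purely atomic, while $G$ is not discrete and so its Haar measure has no atoms.

## 9. The walk passes every door on schedule

Let $X_1,X_2,\dots$ be independent with law $\mu$, and $S_n=X_n\cdots X_1$, which has law $\mu^n$. Let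
$$J=[-\tfrac1{16},\tfrac1{16})\subset\mathbb T,\qquad W=\{(1,0)\}\times J,\qquad v=1_W .$$
As $W\subset B_1$, $v$ is fixed by the open subgroup $V_1$. Since $\pi(g)1_W=1_{gW}$, we have $P_\mu^nv=\mathbb E\,1_{S_nW}$.

The schedule is $n_1=0$, $n_{j+1}=n_j+L_j$; step $t$ is in stage $j$ if $n_j<t\le n_{j+1}$. For $n\in[n_j,n_{j+1}]$ let $N_j(n)=\#\{t:n_j<t\le n,\ X_t=cr_j\}$, and put
$$N_j=N_j(n_{j+1}),\qquad\eta_j=\sum_{i=1}^j\Big(\frac{N_i}{K_i}-\frac12\Big),\qquad\eta_0=0 .$$
So $\eta_j$ is the accumulated dial error after $j$ doors. Let $A$ be the event that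

* (i) for every $j\ge1$, no step $t$ in stage $j$ has $X_t\in\{cc_j,cc_{j-1}\}$; and
* (ii) $|\eta_j|<\frac1{16}$ for all $j\ge1$.

**Step 1: $P(A)>\frac12$.** Here the parameters are used. There are $L_j$ steps in stage $j$, so (i) fails with probability at most
$$\sum_{j\ge1}L_j(q_j+q_{j-1})=\sum_{j\ge1}\big(2^{-j-10}+2^{-j-7}\big)=2^{-10}+2^{-7}<\tfrac1{100}.$$
The $N_i$ depend on disjoint blocks of steps, so they are independent, with law $\mathrm{Bin}(L_i,p_i)$. Hence $\mathbb E\,N_i/K_i=L_ip_i/K_i=\frac12$ and
$$\mathrm{Var}(N_i/K_i)\le\frac{L_ip_i}{K_i^2}=\frac1{2K_i}=2^{-i-11}.$$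
Kolmogorov's inequality bounds the probability that one of the first $M$ partial sums of independent centered variables reaches absolute value $\varepsilon$ by $\varepsilon^{-2}$ times the sum of the first $M$ variances. With $\varepsilon=\frac1{16}$ and $M\to\infty$, (ii) fails with probability at most $256\sum_{i\ge1}2^{-i-11}=\frac18$. So
$$P(A)\ge1-\tfrac1{100}-\tfrac18>\tfrac12 .$$

**Step 2: on $A$ the position $(j,\tau)$ is deterministic.** We claim that on $A$, for $n=n_j+\tau$ with $0\le\tau<L_j$ and all $y\in J$,
$$S_n(1,0,y)=\Big(j,\ \tau,\ y+\eta_{j-1}+\frac{N_j(n)}{K_j}\Big).\tag{3}$$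
We use induction on $n$. For $n=0$ both sides are $(1,0,y)$. Let (3) hold for $n=n_j+\tau$, write $\omega=S_n(1,0,y)=(j,\tau,y')$, and consider $X_{n+1}$, which is a step in stage $j$. The maps $r_i$ with $i\ne j$ fix $\omega$. The maps $c_i$ with $i\ne j,j-1$ fix $\omega$, since $\omega\in R_j\cup R_{j-1}$. The values $cc_j$, $cc_{j-1}$ are excluded by (i). So in every remaining case
$$X_{n+1}\omega=c(j,\tau,y''),\qquad y''=y+\eta_{j-1}+\frac{N_j(n+1)}{K_j}.$$

If $\tau+1<L_j$, then $c^0(j,\tau,y'')=(j,\tau+1,y'')$, and $\sigma$ fixes this point because $0<\tau+1<L_j$. This is (3) for $n+1$.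

If $\tau+1=L_j$, then $n+1=n_{j+1}$ and $y''=y+\eta_{j-1}+N_j/K_j=y+\eta_j+\frac12$. Since $-\frac1{16}\le y<\frac1{16}$ and $|\eta_j|<\frac1{16}$, we have $y+\eta_j\in I_0$, so $y''\in I_1$: the door is open. Therefore
$$c(j,L_j-1,y'')=\sigma(j,L_j,y'')=(j+1,\,0,\,y+\eta_j),$$
which is (3) for $n+1=n_{j+1}+0$, as $N_{j+1}(n_{j+1})=0$.

**Step 3: from the clock to the norm.** Let $n=n_j+\tau$ with $0\le\tau<L_j$; every $n\ge0$ has this form. Put $T_n=\{(j,\tau)\}\times\mathbb T$, so $m(T_n)=1$. By (3), $S_nW\subset T_n$ on $A$, and always $m(S_nW)=m(W)=\frac18$. Since $P_\mu^nv\ge\mathbb E(1_A1_{S_nW})\ge0$, the Cauchy–Schwarz inequality on $T_n$ gives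
$$\|P_\mu^nv\|\ \ge\ \int_{T_n}P_\mu^nv\,dm\ \ge\ P(A)\cdot\tfrac18\ \ge\ \tfrac1{16}\qquad(n\ge0).$$
As $F_\mu=0$, this completes the proof of Theorem 1.

## 10. The failure of equicontinuity, the order of factors, and increasing unions

Theorem 2(b) predicts elements near $e$ that move $P_\mu^nv$ by a fixed amount. They can be seen directly. For $j\ge2$ let $g_j=c_{j-1}c_j\in V_{j-2}$, so $g_j\to e$. Stage $j$ lies in $R_{j-1}\cup R_j$, so $g_j$ acts there as $c$. Let $n=n_j+\tau$ with $0\le\tau$ and $\tau+1<L_j$. Then $g_jT_n=T_{n+1}$, hence $\int_{T_{n+1}}\pi(g_j)P_\mu^nv\,dm=\int_{T_n}P_\mu^nv\,dm\ge P(A)/8$. The total integral of $P_\mu^nv$ is $\frac18$, so $\int_{T_{n+1}}P_\mu^nv\,dm\le(1-P(A))/8$. With $P(A)\ge0.865$ we get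
$$\|\pi(g_j)P_\mu^nv-P_\mu^nv\|\ \ge\ \frac{2P(A)-1}8\ >\ \frac1{16}.$$
On the other hand, in the notation of Section 4, all atoms of $\mu$ lie in $Z$ because $\mu(Z)=1$. So $N$ contains all $r_j$ and $c_j$, that is, $F\subset N$: each single $c_j$ eventually moves $P_\mu^nv$ arbitrarily little, but not uniformly in $j$.

The order of the factors in Theorem 2(a) matters. In Theorem 1, $v=\pi(f)v$ for $f=1_{V_1}/|V_1|\in L^1(G)$, so $P_\mu^n\pi(f)v=P_\mu^nv$ and $P_\mu^n\pi(f)$ does not converge strongly to $0$; yet $\pi(f')P_\mu^n\xrightarrow{s}0$ for every $f'\in L^1(G)$.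

Finally, consider the property that $P_\mu^n\xrightarrow{s}F_\mu$ for every aperiodic $\mu$ and every continuous unitary representation. It holds for compact groups, by Section 3. By Theorem 1 it does not pass to increasing unions of compact open subgroups.
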